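# When do the off-diagonal entries of $XX^{\top}$ generate a radical ideal?

## 1. Pairwise orthogonal vectors, and the guess "always radical"

Let $\mathbb K$ be a field and let $X=(x_{ik})$ be a generic $N\times d$ matrix with rows $x_1,\dots,x_N$. Write $x\cdot y=\sum_k x_ky_k$. The off-diagonal entries of $XX^{\top}$ are the polynomials $x_i\cdot x_j$ with $i<j$, and their common zeros are the $N$-tuples of pairwise orthogonal vectors in $\mathbb K^d$. Do these $\binom N2$ quadrics generate a radical ideal? In other words, does every polynomial that vanishes on all orthogonal $N$-tuples (over the algebraic closure) lie in the ideal of the obvious relations?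

**Definition.** For a simple graph $G$ on $[N]=\{1,\dots,N\}$, the Lovász–Saks–Schrijver (LSS) ideal is
$$\mathrm L_{\mathbb K}(G,d)=\big(x_i\cdot x_j : \{i,j\}\text{ an edge of }G\big)\subseteq \mathbb K[X].$$
For a property $P$ of ideals, $\operatorname{asym}_{\mathbb K}(P,G)$ is the smallest integer $d_0\ge1$ such that $\mathrm L_{\mathbb K}(G,d)$ has $P$ for every $d\ge d_0$.

For the complete graph $K_N$ we get the ideal above. We write
$$R_{N,d}=\mathbb K[X]/\mathrm L_{\mathbb K}(K_N,d),$$
so that "$\mathrm L_{\mathbb K}(K_N,d)$ is radical" means "$R_{N,d}$ is reduced".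

The first guess is that the ideal is always radical, at least in characteristic $0$. This is the conjecture we discuss, taken from the thesis at https://thesis.unipd.it/retrieve/8475f1f1-11e0-493b-ad59-a2c8c97c02c3/Casabella_Laura.pdf: $\mathrm L_{\mathbb K}(K_n,d)$ is radical for all $n,d$, at least when $\operatorname{char}\mathbb K=0$; equivalently, $\operatorname{asym}_{\mathbb K}(\text{radical},K_n)=1$. Let us test it.

*One column.* For $d=1$ the generators are the monomials $x_ix_j$. A squarefree monomial ideal is radical, so the guess holds.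

*Two vectors.* For $N=2$ there is one generator $x_1\cdot x_2$. If $d=1$ it is a product of two distinct variables. If $d\ge2$ it is a quadratic form of rank $2d\ge4$, hence irreducible. The guess holds.

*Three vectors in the plane.* Let $N=3$, $d=2$, with $\mathbb K$ algebraically closed of characteristic $0$. After a linear change of coordinates in $\mathbb K^2$ the form is $x\cdot x'=ef'+fe'$ with $x=(e,f)$, so the vectors with $x\cdot x=0$ are those on the two lines $e=0$ and $f=0$. Take an orthogonal triple. If some vector, say $x_3$, has $x_3\cdot x_3\ne0$, then $x_1$ and $x_2$ lie on the line $x_3^{\perp}$, which is spanned by some $v$ with $v\cdot v\neq0$; since $x_1\cdot x_2=0$, one of them is zero. If all three satisfy $x_i\cdot x_i=0$, then the nonzero ones lie on the same one of the two lines, because $(e,0)\cdot(0,f)=ef$. So the zero set is the union of five irreducible sets of dimension $3$ in $\mathbb K^6$: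

- three sets $\{x_k=0,\ x_i\cdot x_j=0\}$, each of degree $2$;
- two linear spaces, $\{e_1=e_2=e_3=0\}$ and $\{f_1=f_2=f_3=0\}$, each of degree $1$.

Three quadrics in $\mathbb K^6$ with a zero set of dimension $3$ form a complete intersection of degree $2^3=8$, and $8=\sum(\text{multiplicity})(\text{degree})$. The degrees already add up to $3\cdot2+2\cdot1=8$, so all multiplicities are $1$. A complete intersection has no embedded components, so the ideal is radical.

More generally, if $\operatorname{char}\mathbb K\ne2$ then $\mathrm L_{\mathbb K}(G,2)$ is radical for every graph $G$ (Herzog et al.); we quote this and use it only for a side remark at the end. So the guess holds for $d\le2$.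

## 2. A counterexample with $15$ vectors in dimension $19$, and the threshold $a(N)$

The guess is false. **For every field $\mathbb K$ of characteristic $0$ the ideal $\mathrm L_{\mathbb K}(K_{15},19)$ is not radical, and $\mathrm L_{\mathbb K}(K_N,N+4)$ is not radical for every $N\ge15$.** From now on $\operatorname{char}\mathbb K=0$. The letter $N$ is the number of vectors, and $n$ is an auxiliary integer.

**Theorem 1.** Let $n,N$ satisfy $\frac{n(n+1)}3<N\le\frac{n(n-1)}2$ and put $d=2(N-n)+1$. Then $\mathrm L_{\mathbb K}(K_N,d)$ is not radical.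

With $n=6$ and $N=15$ the hypothesis reads $14<15\le15$, and $d=19$.

**Theorem 2.** If $\mathrm L_{\mathbb K}(K_N,d)$ is not radical, then $\mathrm L_{\mathbb K}(K_{N+1},d+1)$ is not radical.

**Theorem 3.** Let $n\ge1$. If (i) $N\ge\binom n2+1$ and $d\ge2N-2n+1$, or (ii) $N\ge\binom{n+1}2$ and $d\ge 2N-2n$, then $\mathrm L_{\mathbb K}(K_N,d)$ is a radical complete intersection.

**Corollary 4.** Let $\binom n2<N\le\binom{n+1}2$ and $a(N)=\operatorname{asym}_{\mathbb K}(\text{radical},K_N)$.

1. $a(N)\ge N+5$ for every $N\ge15$. So the conjecture fails for every $K_N$ with $N\ge15$.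
2. If $N=\binom{n+1}2$ and $n\ge5$, then $a(N)=2N-2n$. (For example $a(15)=20$.)
3. If $N=\binom n2+1$ and $n\ge6$, then $a(N)=2N-2n+1$.
4. If $N>\frac{(n+1)(n+2)}3$ (automatic for $N\ge37$), then $2N-2n\le a(N)\le2N-2n+1$. Hence $a(N)=2N-2\sqrt{2N}+O(1)$.

We prove Theorem 3 first. It is what a dimension count gives, and the place where the count breaks down points to the counterexample.

## 3. Facts on reducedness, regular points, quadratic forms and derivations

We shall use the following textbook facts.

**(F1)** Localizations and subrings of reduced rings are reduced. If $A$ and $B\ne0$ are algebras over a field $k$, then $A\to A\otimes_kB$ is injective (choose a $k$-basis of $B$ containing $1$).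

**(F2)** If $k$ is perfect (for instance of characteristic $0$), $A$ is a reduced $k$-algebra and $E/k$ is a field extension, then $A\otimes_kE$ is reduced.

By (F1) and (F2), $\mathrm L_{\mathbb K}(K_N,d)$ is radical if and only if $\mathrm L_{\overline{\mathbb K}}(K_N,d)$ is. *So from now on $\mathbb K$ is algebraically closed.*

**(F3)** Let $I$ be a proper ideal generated by $r$ elements in a polynomial ring in $M$ variables. Every component of $V(I)$ has dimension at least $M-r$. If $\dim V(I)=M-r$, then $I$ is a complete intersection and the quotient is Cohen–Macaulay, so it has no embedded primes. A ring $R$ without embedded primes embeds in the product of its localizations at the minimal primes; so if all these localizations are fields, $R$ is reduced.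

**(F4)** Let $f_1,\dots,f_r$ be polynomials in $M$ variables over an algebraically closed field and let $x$ be a common zero at which $df_1,\dots,df_r$ are linearly independent. Then the local ring of the quotient by $(f_1,\dots,f_r)$ at $x$ is regular of dimension $M-r$. In particular it is a domain, and if $Z$ is a component of the zero set through $x$, then the localization at the prime of $Z$ is a field. The zero set is smooth of pure dimension $M-r$ near $x$.

**(F5)** Over an algebraically closed field of characteristic $\ne2$ all nondegenerate symmetric bilinear forms of the same rank are equivalent; equivalently, every invertible symmetric matrix $B$ has the form $C^{\top}C$. A vector $x$ is *isotropic* if $x\cdot x=0$, and a subspace is *totally isotropic* if any two of its vectors are orthogonal. In a nondegenerate space of dimension $q$ a totally isotropic subspace has dimension at most $q/2$, and $\lfloor q/2\rfloor$ is attained. For example, in $\mathbb K^2$ with $x\cdot x'=ef'+fe'$ the lines $e=0$ and $f=0$ are totally isotropic, and these are the only such lines.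

**(F6)** Let $F_0=\mathbb K(t_1,\dots,t_r)$ be a rational function field, of characteristic $0$. There is a $\mathbb K$-derivation of $F_0$ with any prescribed values on the $t_i$, and it extends uniquely to $\overline{F_0}$. For example $\partial/\partial t$ satisfies $\partial(\sqrt t)=1/(2\sqrt t)$.

## 4. Sorting orthogonal tuples by their isotropic vectors: proof of Theorem 3

Let $V=V(\mathrm L_{\mathbb K}(K_N,d))\subseteq(\mathbb K^d)^N$. The sensible first approach is the one that worked for $(3,2)$: cut $V$ into pieces whose dimensions we can compute, hope that none exceeds the expected $Nd-\binom N2$, conclude that the ideal is a complete intersection, and check reducedness at one general point of each component.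

**Step 1: a parametrization of the pieces.** The purpose is to compute the dimension of every piece exactly. For $x\in V$ let $J=\{i:x_i\cdot x_i\ne0\}$, let $W$ be the span of the $x_i$ with $i\notin J$, and put
$$j=|J|,\qquad w=\dim W,\qquad m=N-j-w\ge0 .$$
Choose $T\subseteq[N]\setminus J$ with $|T|=w$ such that $(x_t)_{t\in T}$ is a basis of $W$. For fixed disjoint $J,T$ let $V_{J,T}\subseteq V$ be the set of points for which $J$ is the set of nonisotropic indices and $(x_t)_{t\in T}$ is a basis of $W$. There are finitely many pieces $V_{J,T}$, and they cover $V$.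

The vectors $x_i$ $(i\in J)$ are nonisotropic and pairwise orthogonal, so they are independent and span a nondegenerate space of dimension $j$. Its orthogonal complement is nondegenerate of dimension $d-j$ and contains $W$, which is totally isotropic because it is spanned by pairwise orthogonal isotropic vectors. So by (F5)
$$D:=d-j-2w\ge0,$$
and the vectors $x_i$ with $i\in J\cup T$ are linearly independent.

Let $U_{J,T}$ be the set of tuples $(x_i)_{i\in J\cup T}$ that are linearly independent, pairwise orthogonal, nonisotropic for $i\in J$ and isotropic for $i\in T$. On $V_{J,T}$ each of the remaining $m$ vectors is uniquely $x_i=\sum_{t\in T}S_{ti}x_t$, where the $S_{ti}$ are regular functions by Cramer's rule; conversely any values $S_{ti}$ give a point of $V_{J,T}$. Hence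
$$V_{J,T}\cong U_{J,T}\times\mathbb K^{w\times m}.\tag{1}$$

The set $U_{J,T}$ is given, inside an open subset of $(\mathbb K^d)^{j+w}$, by the $\binom{j+w}2+w$ equations $x_i\cdot x_k=0$ $(i<k)$ and $x_t\cdot x_t=0$ $(t\in T)$. Their differentials are independent: a linear relation among them, with coefficients $c_{ik}$ and $c_t$, says that the symmetric matrix $C$ with off-diagonal entries $c_{ik}$ and diagonal entries $2c_t$ for $t\in T$, $0$ for $i\in J$, satisfies $\sum_ic_{ik}x_i=0$ for each $k$ (collect the coefficient of $dx_k$). The $x_i$ are independent, so $C=0$. By (F4), $U_{J,T}$ is smooth of pure dimension, and every component of $V_{J,T}$ has dimension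
$$d(j+w)-\tbinom{j+w}2-w+wm .$$

**Step 2: the codimension defect $f$.** The purpose is to compare with $Nd-\binom N2$. Since $N=(j+w)+m$, we have $\binom N2-\binom{j+w}2=m(j+w)+\binom m2$. So
$$f:=Nd-\tbinom N2-\dim V_{J,T}=md-m(j+w)-\tbinom m2+w-wm=m(d-j-2w)+w-\tbinom m2,$$
that is,
$$f=mD+w-\tbinom m2.\tag{2}$$

Check on $(N,d)=(3,2)$: the possible $(j,w,m,D)$ are $(2,0,1,0)$, $(0,1,2,0)$, $(1,0,2,1)$, $(0,0,3,2)$ with $f=0,0,1,3$. The first two types give the five components found in Section 1.

Put $c=2N-d$. Then $c=2(j+w+m)-(j+2w+D)=j+2m-D$, and $w=N-j-m=N-c-D+m$. Substituting into (2) gives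
$$f=(m-1)D+N-c-\tfrac{m(m-3)}2,\qquad D\ge\max(0,\,2m-c),\tag{3}$$
where the bound on $D$ comes from $D=j+2m-c$ and $j\ge0$.

**Step 3: the numerical claim.** *Under (i), which gives $c\le2n-1$ and $N\ge\binom n2+1$, or under (ii), which gives $c\le 2n$ and $N\ge\binom{n+1}2$, every nonempty piece has $f\ge0$, and $f=0$ implies $m=w=0$ or $D=0$.*

For $m=0$, (2) gives $f=w$. For $m=1$ it gives $f=D+w$. Both cases are clear. Let $m\ge2$.

*Case $2m\le c$.* The function $t(t-3)/2$ is nondecreasing on integers $t\ge1$ (its values are $-1,-1,0,2,\dots$). Under (i) we have $m\le n-1$, so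
$$f\ge(m-1)D+\tbinom n2+1-(2n-1)-\tfrac{(n-1)(n-4)}2=(m-1)D,$$
because $n(n-1)+4-4n-(n^2-5n+4)=0$. Under (ii) we have $m\le n$, so
$$f\ge(m-1)D+\tbinom{n+1}2-2n-\tfrac{n(n-3)}2=(m-1)D .$$
So $f\ge0$, and $f=0$ forces $D=0$, since $m\ge2$.

*Case $2m>c$.* Now $D\ge2m-c$, and (3) gives
$$f\ge(m-1)(2m-c)+N-c-\tfrac{m(m-3)}2=N-cm+\tfrac{m(3m-1)}2 .$$
We show that the right side is positive.

- If $m\le n$, insert $c\le2m-1$: $f\ge N-\binom m2\ge N-\binom n2>0$.
- If (i) holds and $m\ge n$, insert $c\le2n-1$: $f\ge N+\frac{m(3m+1-4n)}2$. As a function of $m$ its derivative is $\frac{6m+1-4n}2>0$ for $m\ge n$, and at $m=n$ its value is $N-\binom n2>0$.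
- If (ii) holds and $m\ge n+1$, insert $c\le2n$: $f\ge N+\frac{m(3m-1-4n)}2$. Its derivative $\frac{6m-1-4n}2$ is positive for $m\ge n+1$, and at $m=n+1$ its value is $N-\binom{n+1}2+(n+1)>0$.

This proves the claim.

**Step 4: complete intersection.** The purpose is to make sure that nilpotents, if any, can be seen at general points. By Step 3, $\dim V\le Nd-\binom N2$. There are $\binom N2$ generators, so by (F3) all components of $V$ have dimension exactly $Nd-\binom N2$, the ideal is a complete intersection, and $R_{N,d}$ is Cohen–Macaulay. An irreducible component of $V$ is contained in the closure of a component of some $V_{J,T}$, hence equals it; comparing dimensions, that piece has $f=0$. By (F3) and (F4) it remains to show: *at a general point of each component of a piece with $f=0$, the differentials $d(x_i\cdot x_k)$, $i<k$, are linearly independent.*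

**Step 5: independence of the differentials.** As in Step 1, a relation $\sum_{i<k}c_{ik}\,d(x_i\cdot x_k)=0$ means that the symmetric $N\times N$ matrix $C=(c_{ik})$ with zero diagonal satisfies
$$\sum_ic_{ik}x_i=0\quad\text{for every }k.\tag{4}$$
We must show $C=0$.

If $m=w=0$, all $x_i$ are nonisotropic and pairwise orthogonal, hence independent, and $C=0$.

Otherwise $m\ge1$ and $D=0$ (when $m=0$, $f=w=0$ puts us in the previous case), and (2) with $f=0$ gives $w=\binom m2$. Renumber so that $T=\{1,\dots,w\}$ and the $m$ remaining vectors outside $J$ are $x_{w+i}=\sum_aS_{ai}x_a$, $1\le i\le m$. By (1) each component of the piece is a component of $U_{J,T}$ times the whole space of matrices $S$, so we may assume that $S$ is general. The $x_i$ with $i\in J\cup T$ are independent, so a vector $\lambda$ with $\sum_i\lambda_ix_i=0$ is zero on $J$ and has $\lambda_a=-\sum_iS_{ai}\lambda_{w+i}$. So the relation space is the column space of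
$$\kappa=\begin{pmatrix}-S\\ I_m\end{pmatrix}\quad\text{(extended by zero rows on }J).$$
By (4) the columns of $C$ lie in it. If $\lambda$ is a left inverse of $\kappa$, then $C=\kappa\lambda C$; transposing, $C=C\lambda^{\top}\kappa^{\top}$. So $C=\kappa Y\kappa^{\top}$ with $Y=\lambda C\lambda^{\top}$ symmetric of size $m$. Now use that the diagonal of $C$ vanishes. The lower block gives $Y_{ii}=0$, and then the upper block $SYS^{\top}$ gives
$$\sum_{i<k}S_{ai}S_{ak}\,Y_{ik}=0\qquad(a=1,\dots,w).$$
This is a square linear system, since $w=\binom m2$. Its matrix $(S_{ai}S_{ak})_{a,\,(i<k)}$ is nonsingular for general $S$: if the rows of $S$ are the $\binom m2$ vectors $\varepsilon_i+\varepsilon_k$ $(i<k)$, where $\varepsilon_i$ is the standard basis, it is a permutation matrix. So $Y=0$ and $C=0$. (For $m=1$ we have $w=0$ and the system is empty; $Y_{11}=0$ already suffices.) This proves Theorem 3. $\blacksquare$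

## 5. Where the dimension count stops: an excess of one at $(15,19)$

For $N=15=\binom62$, Theorem 3(ii) with $n=5$ reaches down to $d=20$. Take $d=19$, so $c=11$, and look at (3) with $m=5$, $D=0$:
$$f=15-11-5=-1,\qquad j=c-2m+D=1,\quad w=N-c-D+m=9 .$$
This piece is nonempty: one vector is nonisotropic, and the other $14$ lie in a totally isotropic $9$-space of its $18$-dimensional orthogonal complement. Its dimension is $19\cdot10-45-9+45=181$, while a complete intersection would have dimension $285-105=180$. So $\mathrm L_{\mathbb K}(K_{15},19)$ is not a complete intersection, and the argument of Section 4 stops at its Step 4.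

In general, for $d=2w+1$ with $w=N-n$, the pieces with one nonisotropic vector and $\dim W=w$ have $j=1$, $D=0$, $m=n-1$ and
$$f=N-n-\tbinom{n-1}2=N-1-\tbinom n2,$$
which is negative as soon as $N\le\binom n2$.

This does not disprove radicality. For $N\ge3$ the ideal $(x_ix_j:i<j)$ of $\mathrm L_{\mathbb K}(K_N,1)$ has a zero set of dimension $1>N-\binom N2$, so it is not a complete intersection, yet it is radical. We need an actual source of nilpotents. There are $N$ families of pieces with $j=1$ and $\dim W=w$, one for each choice of the nonisotropic vector. So we look at the place where they meet: tuples in which all vectors are isotropic and span a $w$-dimensional space. Next to such tuples we shall find a slice of $V$ that consists of $N$ lines through the origin of an $n$-dimensional space, and the equations turn into quadrics. There are too few quadrics to generate the ideal of $N$ lines. The next three sections make this precise.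

## 6. A chart around a maximal isotropic frame

Let $n,N$ be as in Theorem 1. Since $\frac{n(n+1)}3<\frac{n(n-1)}2$ forces $n\ge6$, we have $N>\frac{n(n+1)}3\ge\frac{7n}3>n$. Put
$$w=N-n\ge1,\qquad d=2w+1 .$$
By (F5) we may change coordinates in $\mathbb K^d$ so that the form becomes
$$b(x,x')=e\cdot f'+f\cdot e'+zz',\qquad x=(e,f,z),\quad e,f\in\mathbb K^w,\ z\in\mathbb K .$$
So $R:=R_{N,d}=\mathbb K[x_1,\dots,x_N]/(b(x_i,x_j):i<j)$ with $x_i=(e_i,f_i,z_i)$.

**Step 1: solving the equations that involve the first $w$ vectors.** The purpose is to replace $R$ by a much smaller ring $P$. Indices $a,b\in\{1,\dots,w\}$ refer to the first $w$ vectors; the others are renamed $x_{w+i}=(e_i',f_i',z_i')$, $1\le i\le n$. Let $E=[e_1\cdots e_w]$ and $F=[f_1\cdots f_w]$ be the $w\times w$ matrices with these columns, $z=(z_1,\dots,z_w)^{\top}$ and $\delta=\det E$. We invert $\delta$ and define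
$$H=E^{\top}F+F^{\top}E+zz^{\top},\qquad \Lambda=\tfrac12(E^{\top}F-F^{\top}E),$$
$$\sigma_i=E^{-1}e_i',\qquad \zeta_i=z_i'-z^{\top}\sigma_i,\qquad g_i=E^{\top}f_i'+F^{\top}e_i'+zz_i' .$$
Here $H$ is symmetric and $\Lambda$ is skew.

*These are new coordinates.* Since $E^{\top}F=\frac12(H-zz^{\top})+\Lambda$, the matrix $F$ is recovered from $E,z,H,\Lambda$. Then
$$e_i'=E\sigma_i,\qquad z_i'=\zeta_i+z^{\top}\sigma_i,\qquad f_i'=E^{-\top}(g_i-F^{\top}e_i'-zz_i').$$
So $\mathbb K[X][\delta^{-1}]$ is the polynomial ring over $\mathbb K[E,\delta^{-1}]$ in the variables $H_{ab}$ $(a\le b)$, $\Lambda_{ab}$ $(a<b)$, and the entries of $z$, $\sigma_i$, $\zeta_i$, $g_i$.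

*The relations in the new coordinates.* Directly from the definition, $b(x_a,x_b)=H_{ab}$ for all $a,b$, and $b(x_a,x_{w+i})$ is the $a$-th entry of $g_i$. For the last $n$ vectors, use $E^{\top}f_j'=g_j-F^{\top}E\sigma_j-zz_j'$ and $F^{\top}E+E^{\top}F=H-zz^{\top}$:
$$\begin{aligned}
b(x_{w+i},x_{w+j})&=\sigma_i^{\top}E^{\top}f_j'+\sigma_j^{\top}E^{\top}f_i'+z_i'z_j'\\
&=\sigma_i\cdot g_j+\sigma_j\cdot g_i-\sigma_i^{\top}(H-zz^{\top})\sigma_j-(z^{\top}\sigma_i)z_j'-(z^{\top}\sigma_j)z_i'+z_i'z_j'\\
&=\sigma_i\cdot g_j+\sigma_j\cdot g_i-\sigma_i^{\top}H\sigma_j+\zeta_i\zeta_j .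
\end{aligned}\tag{5}$$
The last equality holds because the terms in $z$ combine to $(z_i'-z^{\top}\sigma_i)(z_j'-z^{\top}\sigma_j)$.

*The small ring.* The relations kill $H_{ab}$ for $a<b$ and all $g_i$. Write $\theta_a=H_{aa}$ and $S_{ai}=(\sigma_i)_a$. What remains of (5) shows
$$R[\delta^{-1}]\cong P\otimes_{\mathbb K}\mathbb K[E,\delta^{-1},\Lambda,z],\qquad P=\mathbb K[\theta_a,S_{ai},\zeta_i]\Big/\Big(\zeta_i\zeta_j-\sum_{a=1}^w\theta_aS_{ai}S_{aj}:1\le i<j\le n\Big).\tag{6}$$
By (F1): *if $R$ is reduced, then $P$ is reduced.*

**Step 2: making $S$ generic and eliminating $\theta$.** The purpose is to reach finitely many quadrics in $n$ variables. Assume that $P$ is reduced. Let $F_0=\mathbb K(S_{ai})$ and $\Omega=\overline{F_0}$. Then $P\otimes_{\mathbb K[S]}F_0$ is a localization of $P$, and $F_0$ has characteristic $0$; so by (F1) and (F2) the ring $P_\Omega=P\otimes_{\mathbb K[S]}\Omega$ is reduced. Let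
$$s_a=(S_{a1},\dots,S_{an})^{\top}\in\Omega^n\quad(1\le a\le w),$$
let $\varepsilon_1,\dots,\varepsilon_n$ be the standard basis of $\Omega^n$, and let $E_{ki}$ be the matrix units. Two genericity statements hold.

(a) *The vectors $(S_{ai}S_{aj})_{i<j}\in\Omega^{\binom n2}$, $a=1,\dots,w$, are independent.* Indeed $w=N-n\le\binom n2$, and specializing the $s_a$ to distinct vectors $\varepsilon_k+\varepsilon_l$ $(k<l)$ turns them into distinct unit vectors. These vectors are the off-diagonal parts of the matrices $s_as_a^{\top}$, so (a) says that
$$\mathcal M:=\operatorname{span}(E_{ii},\ s_as_a^{\top})\subseteq\mathrm{Sym}_n(\Omega)\quad\text{has dimension } n+w=N .$$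

(b) *Any $n$ of the $N$ vectors $\varepsilon_1,\dots,\varepsilon_n,s_1,\dots,s_w$ are independent.* A maximal minor of $[\,I\mid s_1\cdots s_w]$ is, up to sign, a minor of the matrix $(S_{ai})$ of independent variables (or is $\pm1$), hence nonzero.

The $\binom n2$ relations of $P_\Omega$ are linear in $\theta$, with coefficient vectors independent by (a). So $w$ combinations of them express $\theta_1,\dots,\theta_w$ as quadratic forms in $\zeta$, and the others involve only $\zeta$. Hence
$$P_\Omega\cong\Omega[\zeta_1,\dots,\zeta_n]/\mathfrak a,\qquad \mathfrak a\text{ generated by }\tbinom n2-w=\tfrac{n(n+1)}2-N\text{ quadrics},\tag{7}$$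
and, since the relations say that the off-diagonal part of $\zeta\zeta^{\top}$ is a combination of those of the $s_as_a^{\top}$,
$$V(\mathfrak a)=\{\zeta\in\Omega^n:\ \zeta\zeta^{\top}\in\mathcal M\}.\tag{8}$$

**Example.** Steps 1 and 2 also make sense for $N=4$, $n=3$, $w=1$, $d=3$. The relations are $\zeta_i\zeta_j=\theta S_iS_j$ for three pairs. With $\zeta_i=S_i\eta_i$ they become $\eta_1\eta_2=\eta_1\eta_3=\eta_2\eta_3=\theta$, so $\mathfrak a$ is generated by the two conics $\eta_1(\eta_2-\eta_3)$ and $\eta_2(\eta_1-\eta_3)$. If all $\eta_i\neq0$ they force $\eta_1=\eta_2=\eta_3$; if one $\eta_i$ is zero, another must be zero too. So $V(\mathfrak a)$ consists of four lines: the three coordinate axes and the line $\eta=(1,1,1)$, that is, $\zeta=s_1$. Two conics meeting in four distinct points generate a radical ideal, in agreement with Theorem 3(i) for $n=3$, $N=4$, $d=3$.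

In general too, the lines $\Omega\varepsilon_i$ and $\Omega s_a$ lie in $V(\mathfrak a)$, because $E_{ii}$ and $s_as_a^{\top}$ lie in $\mathcal M$. They are the $N$ families announced in Section 5. On $\zeta=t\varepsilon_i$ all products $\zeta_k\zeta_l$ $(k<l)$ vanish, so $\theta=0$. On $\zeta=ts_a$ we get $\theta_a=t^2$ and $\theta_b=0$ for $b\ne a$. By (5) with $i=j$ (the computation is the same), $b(x_{w+i},x_{w+i})=\zeta_i^2-\sum_a\theta_aS_{ai}^2$ on the chart. So for $t\ne0$ exactly one of the $N$ vectors is nonisotropic: $x_{w+i}$ in the first case, and $x_a$ in the second.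

## 7. The quadrics vanish on exactly $N$ lines

**Lemma 5.** Under the hypotheses of Theorem 1, $V(\mathfrak a)$ is the union of the $N$ lines $\Omega\varepsilon_i$ $(1\le i\le n)$ and $\Omega s_a$ $(1\le a\le w)$.

We have seen that the lines lie in $V(\mathfrak a)$. For the converse, write $u\circ v=uv^{\top}+vu^{\top}$, and let $0\ne\zeta\in V(\mathfrak a)$. By (8) there are $b_i,\theta_a\in\Omega$ with
$$\zeta\zeta^{\top}=\sum_ib_iE_{ii}+\sum_a\theta_as_as_a^{\top}.\tag{9}$$
Put $I=\{i:b_i\ne0\}$ and $A=\{a:\theta_a\ne0\}$.

**Few terms: $|I|+|A|\le n$.** The purpose is to settle the case where rank decides. The right side of (9) is $Q\Delta Q^{\top}$, where $\Delta$ is an invertible diagonal matrix and the columns of $Q$ are the $\varepsilon_i$ $(i\in I)$ and $s_a$ $(a\in A)$, independent by (b). So its rank is $|I|+|A|$. The left side has rank $1$. Hence $|I|+|A|=1$, and $\zeta$ is proportional to some $\varepsilon_i$ or $s_a$.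

**Many terms: $|I|+|A|>n$.** Here rank says nothing. But the $S_{ai}$ are independent variables, and the coordinates of $\zeta$ and the coefficients $b_i,\theta_a$ are algebraic functions of them. So we may differentiate (9) with respect to the $S_{ai}$. The purpose is to show that this produces more symmetric matrices than there is room for. Let
$$\mathcal T=\mathcal M+\{\zeta\circ u:u\in\Omega^n\}.$$
The second summand has dimension at most $n$, and it meets $\mathcal M$ in the nonzero element $\zeta\circ\zeta=2\zeta\zeta^{\top}$. So
$$\dim\mathcal T\le N+n-1.\tag{10}$$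

Let $\partial$ be a $\mathbb K$-derivation of $\Omega$. Applying it to (9) gives
$$\zeta\circ\partial\zeta=\sum_i\partial(b_i)E_{ii}+\sum_a\partial(\theta_a)s_as_a^{\top}+\sum_a\theta_a\,(\partial s_a)\circ s_a .$$
The left side and the first two sums on the right lie in $\mathcal T$. Therefore
$$\sum_a\theta_a\,(\partial s_a)\circ s_a\in\mathcal T.\tag{11}$$
By (F6) the vectors $\partial s_a$ can be prescribed arbitrarily in $F_0^n$. We make two choices.

*First choice.* Take $\partial=\partial/\partial S_{ak}$, so that $\partial s_a=\varepsilon_k$ and $\partial s_b=0$ for $b\neq a$. Then (11) says $\theta_a\,\varepsilon_k\circ s_a\in\mathcal T$. If $a\in A$ we may divide by $\theta_a$, and by linearity $u\circ s_a\in\mathcal T$ for all $u\in\Omega^n$ and $a\in A$.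

*Second choice.* Take $\partial s_a=Bs_a$ for all $a$, with $B=E_{ki}$. Put $M=\sum_a\theta_as_as_a^{\top}=\zeta\zeta^{\top}-\sum_lb_lE_{ll}$. The element in (11) is
$$\sum_a\theta_a(Bs_as_a^{\top}+s_as_a^{\top}B^{\top})=BM+MB^{\top}=(B\zeta)\circ\zeta-b_i\,\varepsilon_k\circ\varepsilon_i,$$
since $E_{ki}E_{ll}$ is $E_{ki}$ for $l=i$ and $0$ otherwise. As $(B\zeta)\circ\zeta\in\mathcal T$, we get $b_i\,\varepsilon_k\circ\varepsilon_i\in\mathcal T$. So $u\circ\varepsilon_i\in\mathcal T$ for all $u\in\Omega^n$ and $i\in I$.

*Contradiction.* Since $|I|+|A|>n$, statement (b) lets us choose a basis $v_1,\dots,v_n$ of $\Omega^n$ among the vectors $\varepsilon_i$ $(i\in I)$ and $s_a$ $(a\in A)$. All $v_k\circ v_l$ lie in $\mathcal T$, and they span $\mathrm{Sym}_n(\Omega)$. So $\mathcal T=\mathrm{Sym}_n(\Omega)$, and (10) gives $\frac{n(n+1)}2\le N+n-1$, that is, $N\ge\frac{n(n-1)}2+1$. This contradicts $N\le\frac{n(n-1)}2$, and Lemma 5 is proved. $\square$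

**Remark.** The test of Section 4, the Jacobian at general points, would see nothing on the lines $\Omega\varepsilon_i$. The generators of $\mathfrak a$ are the quadrics $\ell(\zeta\zeta^{\top})$ with $\ell$ a linear form on $\mathrm{Sym}_n(\Omega)$ vanishing on $\mathcal M$, so the Zariski tangent space at $\zeta$ is $\{u:\zeta\circ u\in\mathcal M\}$. At $\zeta=\varepsilon_1$ the off-diagonal part of $\varepsilon_1\circ u$ is $u_k$ at position $\{1,k\}$ and $0$ elsewhere. The $n-1$ unit vectors at the positions $\{1,k\}$ are independent of the $w$ vectors in (a): specialize the $s_a$ to distinct $\varepsilon_k+\varepsilon_l$ with $2\le k<l$, which is possible since $w\le\binom n2-n=\binom{n-1}2-1$. So the tangent space is $\Omega\varepsilon_1$, of dimension $1$, and the scheme defined by $\mathfrak a$ is reduced at $\varepsilon_1$; the same holds at every $\varepsilon_i$. So we use the grading instead: we compare the size of $\mathfrak a$ with that of the full ideal of the lines, degree by degree.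

## 8. Too many cubics: end of the proof of Theorem 1

In degree $2$ there is no contradiction: the $\frac{n(n+1)}2-N$ generators of $\mathfrak a$ are independent (they correspond to the linear forms vanishing on $\mathcal M$), so $\dim(\Omega[\zeta]/\mathfrak a)_2=N$, which is the largest dimension that $N$ lines allow. We go to degree $3$.

**Upper bound if $\mathfrak a$ is radical.** Suppose $R_{N,d}$ is reduced. By Section 6, $P_\Omega=\Omega[\zeta]/\mathfrak a$ is reduced, so $\mathfrak a$ is radical. By the Nullstellensatz and Lemma 5, $\mathfrak a$ is the ideal of $N$ lines through the origin. A cubic form vanishes on a line $\Omega v$ if and only if it vanishes at $v$. So evaluation at $N$ points is injective on $(\Omega[\zeta]/\mathfrak a)_3$, and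
$$\dim(\Omega[\zeta]/\mathfrak a)_3\le N .$$

**Lower bound from the number of generators.** The space $\mathfrak a_3$ is spanned by the products of the $n$ variables with the $\frac{n(n+1)}2-N$ quadrics. So
$$\dim(\Omega[\zeta]/\mathfrak a)_3\ge\binom{n+2}3-n\Big(\frac{n(n+1)}2-N\Big).$$

**Comparison.** Together these give
$$(n-1)N\le\frac{n^2(n+1)}2-\frac{n(n+1)(n+2)}6=\frac{n(n+1)(2n-2)}6=\frac{n(n+1)(n-1)}3,$$
that is, $N\le\frac{n(n+1)}3$, contrary to the hypothesis. So $R_{N,d}$ is not reduced. This proves Theorem 1. $\blacksquare$

For $n=6$, $N=15$: six quadrics in $\mathbb P^5$ have exactly $15$ common zeros, but in degree $3$ the quotient has dimension at least $56-36=20>15$. In the example of Section 6, with $n=3$ and $N=4=\frac{n(n+1)}3$, the same count gives $10-3\cdot2=4$, and there is no contradiction.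

## 9. One more vector in one more dimension: proof of Theorem 2

We show that if $R_{N+1,d+1}$ is reduced, then $R_{N,d}$ is reduced.

**Step 1: use the last vector to remove a coordinate.** Write $x_{N+1}=(u,p)$ and $x_i=(y_i,v_i)$ for $i\le N$, with $u,y_i$ of length $d$ and $p,v_i$ scalars. After inverting $p$, the relation $x_i\cdot x_{N+1}=0$ says $v_i=-(u\cdot y_i)/p$. Then $x_i\cdot x_j=y_i\cdot y_j+(u\cdot y_i)(u\cdot y_j)/p^2$, so
$$R_{N+1,d+1}[p^{-1}]=\mathbb K[u,p^{\pm1}][y_1,\dots,y_N]\big/(y_i^{\top}By_j:i<j),\qquad B=I+p^{-2}uu^{\top}.$$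

**Step 2: straighten the form.** Localize to the field $\mathbb K(u,p)$ and extend scalars to $\Omega=\overline{\mathbb K(u,p)}$. By (F1) and (F2) the ring stays reduced. Since $\det B=1+(u\cdot u)/p^2\ne0$, (F5) gives $B=C^{\top}C$ with $C\in GL_d(\Omega)$. Under the substitution $y_i\mapsto C^{-1}y_i$ the form $y_i^{\top}By_j$ becomes $y_i\cdot y_j$. So the ring is isomorphic to $R_{N,d}\otimes_{\mathbb K}\Omega$, which contains $R_{N,d}$ by (F1). Hence $R_{N,d}$ is reduced. $\blacksquare$

## 10. The threshold $a(N)$: proof of Corollary 4

Theorems 1 and 2 give lower bounds for $a(N)$, and Theorem 3 gives upper bounds. Throughout $\binom n2<N\le\binom{n+1}2$.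

**Part 1.** Theorem 1 gives non-radicality at $(15,19)$. Applying Theorem 2 $N-15$ times gives it at $(N,N+4)$ for every $N\ge15$. So $a(N)\ge N+5$.

**Part 2.** Let $N=\binom{n+1}2$, $n\ge5$. Theorem 3(ii) gives $a(N)\le2N-2n$. Theorem 1 with $n+1$ in place of $n$ requires $\frac{(n+1)(n+2)}3<N\le\frac{(n+1)n}2$. The right inequality is an equality, and the left one says $\frac{n+2}3<\frac n2$, that is, $n>4$. So the ideal is not radical at $d=2(N-n-1)+1=2N-2n-1$, and $a(N)=2N-2n$. For $n=5$: $a(15)=30-10=20$.

**Part 3.** Let $N=\binom n2+1$, $n\ge6$. Theorem 3(i) gives $a(N)\le2N-2n+1$. Theorem 1 applies to $n$ and $N-1=\binom n2$, because $\frac{n(n+1)}3<\frac{n(n-1)}2$ for $n\ge6$; it gives non-radicality at $(N-1,\ 2(N-1-n)+1)$. By Theorem 2 the ideal is not radical at $(N,\ 2(N-1-n)+2)=(N,2N-2n)$. So $a(N)=2N-2n+1$.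

**Part 4.** Let $N>\frac{(n+1)(n+2)}3$. Since $N\ge\binom n2+1$, Theorem 3(i) gives $a(N)\le2N-2n+1$. Since $N\le\frac{(n+1)n}2$, Theorem 1 with $n+1$ in place of $n$ applies and gives non-radicality at $d=2N-2n-1$, so $a(N)\ge2N-2n$. If $N\ge37$, then $\binom{n+1}2\ge37$ forces $n\ge9$. For such $n$ we have $N\ge\binom n2+1>\frac{(n+1)(n+2)}3$, since the last inequality says $n^2-9n+2>0$; so the hypothesis is automatic. Finally $n(n-1)<2N\le n(n+1)$ gives $n-1<\sqrt{2N}<n+1$, so $a(N)=2N-2\sqrt{2N}+O(1)$. $\blacksquare$

So the exact value of $a(N)$ is obtained for $N=\binom{n+1}2$ with $n\ge5$ and for $N=\binom n2+1$ with $n\ge6$. For all other $N\ge37$ the value is determined up to $1$, and the case left open here is $d=2N-2n$. For $N\le4$ the first guess was right. For $N=1$ the ideal is zero, and $N=2$ was done in Section 1. For $N=3$, Theorem 3(ii) with $n=2$ covers $d\ge2$, and for $N=4$, Theorem 3(i) with $n=3$ covers $d\ge3$; the remaining $d\le2$ are the known cases of Section 1. The arguments above do not settle whether some $N$ with $5\le N\le14$ gives a counterexample.
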